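\title{The $2$-adic coloring is the only $n$-coloring of the rationals avoiding $x_0+2x_1+\dots+2^{n-2}x_{n-2}=2^{n-1}x_{n-1}$}

\begin{abstract}
Let $n\ge 3$. If the nonzero rationals are colored by their $2$-adic valuation modulo $n$, the equation $x_0+2x_1+\dots+2^{n-2}x_{n-2}=2^{n-1}x_{n-1}$ has no monochromatic solution. We prove that, up to renaming the colors, this is the only $n$-coloring of the positive rationals, and of the nonzero rationals, with this property. In particular, in every such coloring $q$ and $2^i3^jq$ have the same color exactly when $n$ divides $i$, as was conjectured. The proof first classifies the colorings that avoid all sub-equations, then uses van der Waerden's theorem to find such a coloring inside the given one at a small scale, and finally propagates the structure from that scale to all rationals by explicit solutions.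
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$ be an integer and consider the equation
\begin{equation}\label{eq:E}
x_0+2x_1+4x_2+\dots+2^{n-2}x_{n-2}=2^{n-1}x_{n-1}.
\end{equation}
With $\alpha_i=2^i$ for $0\le i\le n-2$ and $\alpha_{n-1}=-2^{n-1}$ it reads $\sum_{i=0}^{n-1}\alpha_ix_i=0$. An \emph{$n$-coloring} of a set $D$ of nonzero rationals is a map $c\colon D\to\{1,\dots,n\}$, not assumed to be onto. A solution of \eqref{eq:E} is \emph{monochromatic} if its entries lie in $D$ and all have the same color; the entries need not be distinct. The coloring is \emph{valid} if there is no monochromatic solution. Since \eqref{eq:E} is homogeneous, validity survives dilation: if $c$ is valid on $D$ and $qD'\subseteq D$ for a rational $q\neq0$, then $x\mapsto c(qx)$ is valid on $D'$.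

The coefficients of \eqref{eq:E} suggest one valid coloring. Every nonzero rational is uniquely $\pm2^e a/b$ with $a,b$ odd, positive and coprime, and its \emph{$2$-adic valuation} is $v_2(\pm2^ea/b)=e$. We have $v_2(xy)=v_2(x)+v_2(y)$. If among finitely many nonzero rationals the least valuation $e$ is attained only once, then their sum is not zero: after division by $2^e$ and multiplication by an odd common denominator, one summand is odd and the others are even. Write
\[
\nu(x)=v_2(x)\bmod n\ \in\ \mathbb Z/n\mathbb Z .
\]

\begin{lemma}\label{lem:val}
Let $S\subseteq\{0,\dots,n-1\}$ be nonempty and let $x_i$ $(i\in S)$ be nonzero rationals with the same value of $\nu$. Then $\sum_{i\in S}\alpha_ix_i\ne0$.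
\end{lemma}

\begin{proof}
The valuations $v_2(\alpha_ix_i)=i+v_2(x_i)$ are distinct modulo $n$, so the least of them is attained only once.
\end{proof}

We call an $n$-coloring $c$ \emph{$2$-adic on $D$} if there is a bijection $\pi\colon\mathbb Z/n\mathbb Z\to\{1,\dots,n\}$ with $c(x)=\pi(\nu(x))$ for all $x\in D$. By Lemma~\ref{lem:val} with $S=\{0,\dots,n-1\}$, a $2$-adic coloring is valid. How much freedom does a valid $n$-coloring have beyond renaming the colors?

For $n=2$ it has a great deal. The equation is $x_0=2x_1$, validity means $c(2x)\ne c(x)$, and nothing relates $x$ to $3x$: the coloring $c(x)=v_2(x)+v_3(x)\bmod 2$, where $v_3$ is the $3$-adic valuation, is valid and has $c(3)\ne c(1)$. For $n=3$, as we shall see in Section~\ref{sec:three}, two overlapping triples of numbers already force $c(3x)=c(x)$, and then $c(8x)=c(x)$. One is led to guess that for $n\ge3$ a valid coloring ignores factors of $3$ and sees factors of $2$ only modulo $n$. This is the following conjecture from \cite{RBC}.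

\begin{quote}
\textbf{Conjecture.} \emph{Let $n>2$ and let $c$ be a valid $n$-coloring of $\mathbb Q\setminus\{0\}$. Then for all integers $i,j$ and every nonzero rational $q$, we have $c(q)=c(2^i3^jq)$ if and only if $i$ is a multiple of $n$.}
\end{quote}

We prove that the prime $3$ is not special: a valid coloring ignores every odd factor. \emph{From now on $n\ge3$.}

\begin{theorem}\label{thm:A}
Let $c\colon\mathbb Q_{>0}\to\{1,\dots,n\}$ be valid. Then there is a bijection $\pi\colon\mathbb Z/n\mathbb Z\to\{1,\dots,n\}$ with $c(x)=\pi(v_2(x)\bmod n)$ for all $x\in\mathbb Q_{>0}$.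
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture is true.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:A} to the valid coloring $x\mapsto c(qx)$ of $\mathbb Q_{>0}$. It gives a bijection $\pi$ with $c(2^i3^jq)=\pi(i\bmod n)$ and $c(q)=\pi(0)$.
\end{proof}

Theorem~\ref{thm:A} describes the positive and the negative rationals separately. The two descriptions must agree.

\begin{theorem}\label{thm:B}
A coloring $c\colon\mathbb Q\setminus\{0\}\to\{1,\dots,n\}$ is valid if and only if there is a bijection $\pi\colon\mathbb Z/n\mathbb Z\to\{1,\dots,n\}$ with $c(x)=\pi(v_2(x)\bmod n)$ for all $x\in\mathbb Q\setminus\{0\}$.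
\end{theorem}

Section~\ref{sec:three} proves Theorem~\ref{thm:A} for $n=3$ by hand. The same argument works for all $n$ under a stronger hypothesis (Section~\ref{sec:strong}); Section~\ref{sec:ramsey} obtains that hypothesis on a finite window at a small scale, and Section~\ref{sec:boot} extends the conclusion beyond the window. The theorems are assembled in Section~\ref{sec:proofs}, and Section~\ref{sec:limits} collects consequences and a counterexample over the integers. The only outside result used is van der Waerden's theorem.

\section{The case $n=3$ by hand}\label{sec:three}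

Let $c$ be a valid $3$-coloring of $\mathbb Q_{>0}$ for $x_0+2x_1=4x_2$. The solutions
\[
(2x,\,x,\,x),\qquad(2x,\,3x,\,2x),\qquad(4x,\,4x,\,3x)
\]
show that two numbers in ratio $2$, $3/2$ or $4/3$ have different colors. Each of the triples $\{2x,3x,4x\}$ and $\{3x,4x,6x\}$ has exactly these three ratios, so each receives all three colors. They share $3x$ and $4x$, hence $c(6x)=c(2x)$. As $x$ is arbitrary, $c(3x)=c(x)$ for all $x$.

Now $c(4x)\ne c(3x)=c(x)$, so $x,2x,4x$ receive all three colors. So do $2x,4x,8x$, and therefore $c(8x)=c(x)$.

Next let $m\ge5$ be odd and suppose that multiplication by $m-2$ and by $m-4$ preserves colors. One of $mx$, $mx/2$, $mx/4$ has the color of $x$. It is not $mx/4$, because $\bigl((m-2)x,\,x,\,mx/4\bigr)$ is a solution. To exclude $mx/2$ we would like to use $(m-4)x+4x=2\cdot(mx/2)$, which has the right coefficients on the wrong sides. Doubling it gives $8x+2(m-4)x=4\cdot(mx/2)$, so $\bigl(8x,\,(m-4)x,\,mx/2\bigr)$ is a solution, and $8x$ has the color of $x$. Hence $c(mx)=c(x)$. By induction multiplication, and so also division, by any odd number preserves colors, and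 $c$ is $2$-adic.

The argument has three parts: powers of $2$ act on colors with period $n$; periodicity lets us rotate the coefficients; and the identities $m=(m-2)+2=(m-4)+4$ pass from one odd multiplier to the next. The last part uses relations with three terms. For $n=3$ these are solutions of \eqref{eq:E}. For $n\ge4$ they have too few terms, and validity says nothing about them directly. We therefore begin by assuming what the argument needs.

\section{Colorings that avoid all sub-equations}\label{sec:strong}

Let $D\subseteq\mathbb Q_{>0}$. A coloring $\chi\colon D\to\{1,\dots,n\}$ is \emph{strongly valid} on $D$ if there are no set $S\subseteq\{0,\dots,n-1\}$ with $|S|\ge2$ and elements $\rho_i\in D$ $(i\in S)$, all of the same color, with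
\begin{equation}\label{eq:sub}
\sum_{i\in S}\alpha_i\rho_i=0 .
\end{equation}
We call \eqref{eq:sub} a \emph{sub-equation} of \eqref{eq:E}. By Lemma~\ref{lem:val}, $2$-adic colorings are strongly valid. The converse holds.

\begin{lemma}\label{lem:strong}
If $\chi$ is strongly valid on $\mathbb Q_{>0}$, then $\chi$ is $2$-adic on $\mathbb Q_{>0}$.
\end{lemma}

\begin{proof}
\emph{Step 1: powers of $2$.} For $0\le i\le n-2$ the sub-equation with $S=\{i,n-1\}$ says $\rho_i=2^{n-1-i}\rho_{n-1}$. Hence $\chi(2^hx)\ne\chi(x)$ for all $x$ and $1\le h\le n-1$, and the $n$ numbers $x,2x,\dots,2^{n-1}x$ receive all $n$ colors, each once. The same holds for $2x,\dots,2^nx$, and comparing the two lists gives $\chi(2^nx)=\chi(x)$. This is where it matters that the number of colors equals the number of variables.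

\emph{Step 2: rotation.} We claim that the isolated term may sit at any index: if $I\subseteq\{0,\dots,n-1\}$, $|I|\ge2$, $j\in I$, and the numbers $a_i$ $(i\in I)$ have the same color, then
\begin{equation}\label{eq:rot}
2^ja_j\ne\sum_{i\in I\setminus\{j\}}2^ia_i .
\end{equation}
Suppose equality holds and multiply by $2^{n-1-j}$. The left side becomes $2^{n-1}a_j$. A term with $i<j$ becomes $2^{i'}a_i$ with $i'=i+n-1-j\in\{n-1-j,\dots,n-2\}$. A term with $i>j$ becomes $2^{i'}(2^na_i)$ with $i'=i-1-j\in\{0,\dots,n-2-j\}$, and $2^na_i$ has the color of $a_i$ by Step~1. The exponents $i'$ are distinct elements of $\{0,\dots,n-2\}$, so we have a monochromatic solution of a sub-equation, which is excluded.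

\emph{Step 3: odd multipliers.} We show by induction on odd $m\ge1$ that $\chi(mx)=\chi(x)$ for all $x$. The case $m=1$ is trivial. Let $m\ge3$ and fix $x$. By Step~1 there is $k\in\{0,\dots,n-1\}$ such that $b=mx/2^k$ has the color of $x$; we must show $k=0$. By induction $(m-2)x$ has the color of $x$, and
\[
2^kb=2^0\,(m-2)x+2^1x .
\]
If $k\notin\{0,1\}$ this contradicts \eqref{eq:rot} with $I=\{0,1,k\}$, $j=k$. So $k\in\{0,1\}$. For $m\ge5$ the number $(m-4)x$ also has the color of $x$, and
\[
2^kb=2^0\,(m-4)x+2^2x
\]
contradicts \eqref{eq:rot} with $I=\{0,2,k\}$, $j=k$, unless $k\in\{0,2\}$. For $m=3$ we use instead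
\[
2^2x=2^0x+2^kb ,
\]
which contradicts \eqref{eq:rot} with $I=\{0,2,k\}$, $j=2$, unless $k\in\{0,2\}$. In both cases $k=0$. The index $2$ is available because $n\ge3$; for $n=2$ this step fails, as the example in Section~\ref{sec:intro} shows.

\emph{Step 4: conclusion.} Applying Step~3 to $x/m$ gives $\chi(x/m)=\chi(x)$ for odd $m$. With Step~1, $\chi(x)$ depends only on $\nu(x)$, and the $n$ residues receive distinct colors because $1,2,\dots,2^{n-1}$ do.
\end{proof}

The Ramsey argument of the next section can control only finitely many numbers at once, so we need a finite form of Lemma~\ref{lem:strong}. It follows from a standard compactness principle.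

\begin{lemma}\label{lem:compact}
Let $F_1\subseteq F_2\subseteq\cdots$ be finite sets with union $\mathbb Q_{>0}$, and let $\chi_j\colon F_j\to\{1,\dots,r\}$ be colorings. There is a coloring $\chi\colon\mathbb Q_{>0}\to\{1,\dots,r\}$ such that for every finite $G\subset\mathbb Q_{>0}$ some $\chi_j$ is defined on $G$ and agrees with $\chi$ there.
\end{lemma}

\begin{proof}
List $\mathbb Q_{>0}$ as $q_1,q_2,\dots$. Infinitely many $\chi_j$ give $q_1$ the same color; call it $\chi(q_1)$ and discard the other $\chi_j$. Infinitely many of those remaining give $q_2$ the same color; call it $\chi(q_2)$, and continue. At stage $s$ infinitely many $\chi_j$ remain, and they agree with $\chi$ on $q_1,\dots,q_s$.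
\end{proof}

\begin{lemma}\label{lem:finite}
For every positive integer $M$ there is a finite set $F$ with $\{1,\dots,M\}\subseteq F\subset\mathbb Q_{>0}$ such that every strongly valid $n$-coloring of $F$ is $2$-adic on $\{1,\dots,M\}$.
\end{lemma}

\begin{proof}
Choose finite sets $\{1,\dots,M\}\subseteq F_1\subseteq F_2\subseteq\cdots$ with union $\mathbb Q_{>0}$. If no $F_j$ has the property, let $\chi_j$ be strongly valid on $F_j$ and not $2$-adic on $\{1,\dots,M\}$, and take $\chi$ from Lemma~\ref{lem:compact}. A violation of strong validity involves at most $n$ numbers and would be a violation for some $\chi_j$; so $\chi$ is strongly valid, and it is $2$-adic by Lemma~\ref{lem:strong}. But some $\chi_j$ agrees with $\chi$ on $\{1,\dots,M\}$, a contradiction.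
\end{proof}

\section{Strong validity at a small scale}\label{sec:ramsey}

How can a solution of a sub-equation contradict validity? Take $n=4$ and a monochromatic solution of $\rho_0+2\rho_1=8\rho_3$. The variable $x_2$ is missing. Fill it with a small number $\varepsilon>0$ and compensate in $x_0$: the vector $(\rho_0-4\varepsilon,\rho_1,\varepsilon,\rho_3)$ solves \eqref{eq:E}. This contradicts validity provided that both $\varepsilon$ and $\rho_0-4\varepsilon$ have the color of $\rho_0$. So we want a monochromatic arithmetic progression around $\rho_0$ whose common difference, or a fixed multiple of it, has the same color. We cannot ask for this at a prescribed place, but Ramsey theory provides it after a dilation.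

Recall \emph{van der Waerden's theorem}: for all positive integers $r,k$ there is an integer $W$ such that every $r$-coloring of $\{1,\dots,W\}$ contains a monochromatic arithmetic progression $u,u+d,\dots,u+(k-1)d$ with $d\ge1$.

\begin{lemma}\label{lem:vdw}
For all positive integers $r,\ell,Q$ there is an integer $T$ such that for every $r$-coloring of $\{1,\dots,T\}$ there are positive integers $u,d$ for which
\[
u,\ u+d,\ \dots,\ u+\ell d\quad\text{and}\quad Qd
\]
all lie in $\{1,\dots,T\}$ and have the same color.
\end{lemma}

\begin{proof}
Fix $\ell,Q$ and induct on $r$. For $r=1$ take $T=\max(\ell+1,Q)$ and $u=d=1$. Let $r>1$, let $T'$ work for $r-1$ colors, let $W$ be given by van der Waerden's theorem for $r$ colors and $k=\ell T'+1$, and put $T=QT'W$. Given an $r$-coloring of $\{1,\dots,T\}$, there is a progression $u+\lambda d$ $(0\le\lambda\le\ell T')$ in $\{1,\dots,W\}$ of one color $\kappa$, and $d\le W$. It is long enough that each of $d,2d,\dots,T'd$ can serve as common difference. Consider the numbers $Qdj\le T$ for $1\le j\le T'$.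

If some $Qdj$ has color $\kappa$, then $u,u+jd,\dots,u+\ell jd$ and $Q(jd)$ all have color $\kappa$, and the pair $(u,jd)$ works. Otherwise, coloring $j\in\{1,\dots,T'\}$ by the color of $Qdj$ uses at most $r-1$ colors. The induction hypothesis gives $u',d'$ such that $Qd(u'+\lambda d')$ for $0\le\lambda\le\ell$ and $Qd\cdot Qd'$ have the same color and are at most $QdT'\le T$. The pair $(Qdu',Qdd')$ works.
\end{proof}

We do not know in advance which elements of the set $F$ of Lemma~\ref{lem:finite} will occur in a sub-equation, so the progression must serve all of them at once. This is arranged by applying Lemma~\ref{lem:vdw} to a product coloring that records the color of $\rho t$ for every $\rho\in F$. We also divide by a highly divisible integer $L$, so that the scale at which the structure appears has the form $1/N$.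

\begin{lemma}\label{lem:window}
Let $c\colon\mathbb Q_{>0}\to\{1,\dots,n\}$ be valid and let $M,N_0$ be positive integers. There are a positive integer $N$ divisible by $N_0$ and a bijection $\pi\colon\mathbb Z/n\mathbb Z\to\{1,\dots,n\}$ such that $c(m/N)=\pi(\nu(m))$ for all integers $1\le m\le M$.
\end{lemma}

\begin{proof}
Take $F$ from Lemma~\ref{lem:finite}. Put $Q=2^{n-1}$, which is a multiple of every $\alpha_i$, and $p=Q^2$. Let $T$ be given by Lemma~\ref{lem:vdw} for $r=n^{|F|}$, $\ell=2p$ and this $Q$, and let $L=N_0\operatorname{lcm}(1,\dots,T)$. Color $t\in\{1,\dots,T\}$ by the vector $\bigl(c(\rho t/L)\bigr)_{\rho\in F}$, which takes at most $r$ values. Lemma~\ref{lem:vdw} gives $u,d$. Let $b=u+pd$ be the middle term of the progression and define $\chi(\rho)=c(\rho Qd/L)$ for $\rho\in F$. Then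
\begin{equation}\label{eq:uniform}
c\bigl(\rho(b+\lambda d)/L\bigr)=c\bigl(\rho Qd/L\bigr)=\chi(\rho)\qquad(\rho\in F,\ \lambda\in\mathbb Z,\ |\lambda|\le p).
\end{equation}

We claim that $\chi$ is strongly valid on $F$. Suppose $\sum_{i\in S}\alpha_i\rho_i=0$ with $|S|\ge2$, $\rho_i\in F$, and $\chi(\rho_i)=\kappa$ for all $i\in S$. Fix $s\in S$ and let $\sigma=\sum_{i\notin S}\alpha_i$. The positive coefficients sum to $2^{n-1}-1$ and the negative one is $-2^{n-1}$, so $|\sigma|\le Q$. Then $\lambda=-\sigma Q/\alpha_s$ is an integer with $|\lambda|\le p$. Fill the missing variables and compensate at index $s$: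
\[
x_s=\frac{\rho_s(b+\lambda d)}L,\qquad x_i=\frac{\rho_ib}L\quad(i\in S\setminus\{s\}),\qquad x_i=\frac{\rho_sQd}L\quad(i\notin S).
\]
These numbers are positive, since $b+\lambda d\ge u$, and they all have $c$-color $\kappa$ by \eqref{eq:uniform}. Moreover
\[
L\sum_{i=0}^{n-1}\alpha_ix_i=b\sum_{i\in S}\alpha_i\rho_i+\rho_sd\,(\alpha_s\lambda+\sigma Q)=0 .
\]
This contradicts the validity of $c$ and proves the claim.

By Lemma~\ref{lem:finite} there is a bijection $\pi$ with $c(mQd/L)=\chi(m)=\pi(\nu(m))$ for $1\le m\le M$. Since $Qd\le T$, it divides $\operatorname{lcm}(1,\dots,T)$, so $N=L/(Qd)$ is an integer multiple of $N_0$.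
\end{proof}

\section{From a finite window to all even integers}\label{sec:boot}

Lemma~\ref{lem:window} determines $c$ on the window $\{1/N,\dots,M/N\}$. The integer $N$ is produced after $M$ and we have no upper bound for it in terms of $M$, so enlarging $M$ does not bring a given rational into the window. Instead we fix $M$ and push the structure outward by induction, using validity alone. After dilating by $N$ and renaming colors by $\pi^{-1}$, the window is $\{1,\dots,M\}$ and the colors are residues modulo $n$.

\begin{lemma}\label{lem:boot}
Let $M=2^{4n}$ and let $c\colon\mathbb Q_{>0}\to\mathbb Z/n\mathbb Z$ be valid with $c(m)=\nu(m)$ for all integers $1\le m\le M$. Then $c(m)=\nu(m)$ for all positive even integers $m$.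
\end{lemma}

\begin{proof}
We induct on $m$. Let $m>M$ be even and assume the claim for all smaller positive even integers. Call a positive integer $y$ \emph{known} if $y\le M$, or if $y$ is even and $y<m$; then $c(y)=\nu(y)$. Write $m=2^em'$ with $e\ge1$ and $m'$ odd. Suppose $c(m)\neq\nu(m)$. Then $c(m)=e+\delta\bmod n$ for some $\delta\in\{1,\dots,n-1\}$; put $h=n-\delta\in\{1,\dots,n-1\}$. We shall find a solution of \eqref{eq:E} each of whose entries is either $m$ or a known integer of valuation congruent to $e+\delta\equiv e-h$. Such a solution is monochromatic, which is the desired contradiction.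

Valuations tell us where to put $m$. In a solution two terms must share the least valuation. Two terms with known entries have different valuations modulo $n$, and two terms with entry $m$ have different valuations. So the pair consists of $m$ at an index $i$ and a known entry at an index $j$, with $i+e\equiv j+e+\delta$, that is, $i-j\equiv\delta\pmod n$. Size tells us to keep $m$ away from index $n-1$: if $x_{n-1}=m$, then
\begin{equation}\label{eq:size}
(2^{n-1}-1)\max_{i\le n-2}x_i\ \ge\ \sum_{i\le n-2}2^ix_i=2^{n-1}m
\end{equation}
forces an entry larger than $m$. The three cases below use $(i,j)=(0,h)$, $(\delta,0)$ and $(0,1)$.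

\emph{Case (a): $e\ge h+1$.} Let $y=(1-2^{-h})m=(2^h-1)\,2^{e-h}m'$. Then $0<y<m$ and $v_2(y)=e-h\ge1$, so $y$ is a known integer of the required valuation. Put $x_i=m$ for $i<h$ and $x_i=y$ for $i\ge h$. Since $\sum_{i<h}\alpha_i=2^h-1$ and $\sum_{i\ge h}\alpha_i=(2^{n-1}-2^h)-2^{n-1}=-2^h$, we get
\[
\sum_i\alpha_ix_i=(2^h-1)m-2^hy=0 .
\]

If (a) fails then $e\le h$, that is, $e+\delta\le n$, and $y$ is odd or not an integer. But now $2^{e+\delta}\le2^n$ is small, so we can give all entries on the left except $m$ small values inside the window, and choose one of them so that the last entry comes out with the right valuation. The last entry is then at most about $m/2$.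

\emph{Case (b): $e+\delta\le n$ and $\delta\le n-2$.} Let
\[
\sigma=\sum_{1\le i\le n-2,\ i\ne\delta}2^i=2^{n-1}-2-2^\delta ,
\]
an even integer with $0\le\sigma<2^{n-1}$. The numbers $2^{n-1}w$ with $w$ odd are spaced $2^n$ apart, so one of them lies in $(m'+\sigma,\,m'+\sigma+2^n]$. Thus there is an odd $w>0$ with $z=2^{n-1}w-m'-\sigma\in(0,2^n]$, and $z$ is odd because $m'$ is odd. Put
\[
x_0=2^{e+\delta}z,\qquad x_\delta=m,\qquad x_i=2^{e+\delta}\ \ (1\le i\le n-2,\ i\ne\delta),\qquad x_{n-1}=2^{e+\delta}w .
\]
As $2^\delta m=2^{e+\delta}m'$, equation \eqref{eq:E} divided by $2^{e+\delta}$ reads $z+m'+\sigma=2^{n-1}w$, which holds. All entries other than $x_\delta$ have valuation exactly $e+\delta$. They are known: $x_0\le2^n\cdot2^n\le M$, $2^{e+\delta}\le2^n\le M$, and $x_{n-1}$ is even with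
\[
x_{n-1}=2^{\delta-n+1}\bigl(m+2^e(\sigma+z)\bigr)<\tfrac12\bigl(m+2^{n}\cdot2^{n+1}\bigr)<m,
\]
where we used $\delta\le n-2$, $e\le n$, $\sigma+z<2^{n+1}$ and $m>2^{4n}$.

\emph{Case (c): $e+\delta\le n$ and $\delta=n-1$.} Since $e\ge1$, this means $e=1$. So $m=2m'$ with $m'>2^{4n-1}$, and the required valuation is $e+\delta=n\equiv0$. Index $\delta$ is now the forbidden index $n-1$, so we put $m$ at index $0$ and an odd number at index $1$; note $1\le n-2$. Let $\tau=2^{n-2}-2$, an even integer with $\tau\ge0$ and $2\tau=\sum_{2\le i\le n-2}2^i$. The numbers $2^{2n-2}w$ with $w$ odd are spaced $2^{2n-1}$ apart, so there is an odd $w>0$ with $z=2^{2n-2}w-m'-\tau\in(0,2^{2n-1}]$, and $z$ is odd. Put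
\[
x_0=m,\qquad x_1=z,\qquad x_i=1\ \ (2\le i\le n-2),\qquad x_{n-1}=2^nw .
\]
Equation \eqref{eq:E} reads $2m'+2z+2\tau=2^{2n-1}w$, which holds. The entries other than $x_0$ have valuation $0$ or $n$. They are known: $z\le2^{2n-1}\le M$, and $x_{n-1}$ is even with
\[
x_{n-1}=2^{2-n}(m'+\tau+z)\le\tfrac12\bigl(m'+2^{n-2}+2^{2n-1}\bigr)<m'<m .
\]

The three cases cover all possibilities, so $c(m)=\nu(m)$.
\end{proof}

\begin{remark}\label{rem:odd}
The induction cannot be run over all integers, because an odd $m$ with color $n-1$ is not refuted by smaller integers. Indeed, let $m$ be odd and take a solution of \eqref{eq:E} in positive integers in which $m$ occurs and every entry other than $m$ is divisible by $2^{n-1}$. If $x_i=m$ for some $i\le n-2$, take the least such $i$; the term $2^im$ has valuation $i$ and every other term has larger valuation, which is impossible. So $m$ occurs only as $x_{n-1}$, and by \eqref{eq:size} some entry exceeds $m$. Over $\mathbb Q_{>0}$ the restriction to even integers costs nothing, since the factor $2$ can be absorbed into $N_0$.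
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $q_1,q_2\in\mathbb Q_{>0}$, and choose a positive integer $N_0$ such that $N_0q_1$ and $N_0q_2$ are even integers. Lemma~\ref{lem:window} with $M=2^{4n}$ gives a multiple $N$ of $N_0$ and a bijection $\pi$ with $c(m/N)=\pi(\nu(m))$ for $1\le m\le M$. The coloring $x\mapsto\pi^{-1}(c(x/N))$ is valid, so Lemma~\ref{lem:boot} gives $c(m/N)=\pi(\nu(m))$ for all positive even integers $m$. The numbers $Nq_1$ and $Nq_2$ are such integers, so $c(q_j)=\pi(\nu(N)+\nu(q_j))$ for $j=1,2$. The data $N$ and $\pi$ depend on the pair $q_1,q_2$, but the consequence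
\[
c(q_1)=c(q_2)\iff\nu(q_1)=\nu(q_2)
\]
does not mention them, and it holds for every pair. Hence $c=\pi_0\circ\nu$ for a well-defined injective map $\pi_0\colon\mathbb Z/n\mathbb Z\to\{1,\dots,n\}$, which is a bijection.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Sufficiency is Lemma~\ref{lem:val}. Conversely let $c$ be valid on $\mathbb Q\setminus\{0\}$. Theorem~\ref{thm:A}, applied to $x\mapsto c(x)$ and to $x\mapsto c(-x)$, gives bijections $\pi,\pi'$ with $c(q)=\pi(\nu(q))$ and $c(-q)=\pi'(\nu(q))$ for all $q>0$. Suppose $\pi'\ne\pi$. Choose an integer $s$ with $\pi'(s)\ne\pi(s)$ and an integer $t$ with $\pi(t)=\pi'(s)$, reading $s,t$ modulo $n$ in the arguments. Then $s\not\equiv t$; let $h\in\{1,\dots,n-1\}$ satisfy $h\equiv s-t\pmod n$.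

We look for a solution of mixed sign with $x_0=-2^h$ and all other entries positive with $\nu(x_i)=0$. The term $-2^h$ has valuation $h$, so it must be matched by an odd entry at index $h$; all remaining entries are taken to be $2^n$, and the equation determines $x_h$.

If $h\le n-2$, let $\sigma=\sum_{1\le i\le n-2,\,i\ne h}2^i<2^{n-1}$ and $x_h=1+2^{n-h}(2^{n-1}-\sigma)$, which is odd and positive. Then
\[
-2^h+2^hx_h+2^n\sigma=2^n(2^{n-1}-\sigma)+2^n\sigma=2^{n-1}\cdot2^n .
\]
If $h=n-1$, let $x_{n-1}=2^n-5$, which is odd and positive. Since $\sum_{1\le i\le n-2}2^i=2^{n-1}-2$,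
\[
-2^{n-1}+2^n(2^{n-1}-2)=2^{n-1}(2^n-5).
\]
Multiply the solution by $2^t$. The entry $-2^{h+t}$ has color $\pi'(s)$, and the other entries have color $\pi(t)=\pi'(s)$. This contradicts validity, so $\pi'=\pi$.
\end{proof}

\section{Consequences and limits}\label{sec:limits}

\subsection*{The number of colors}
The \emph{degree of regularity} of an equation is the largest $r$ such that every $r$-coloring of the positive integers has a monochromatic solution. The coloring $\nu$ shows that for \eqref{eq:E} it is at most $n-1$. Theorem~\ref{thm:A} shows that it equals $n-1$.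

\begin{corollary}\label{cor:dor}
Every $(n-1)$-coloring of $\mathbb Q_{>0}$, and every $(n-1)$-coloring of the positive integers, has a monochromatic solution of \eqref{eq:E}.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:A} a valid $n$-coloring of $\mathbb Q_{>0}$ uses all $n$ colors, which gives the first claim. Let $F_1\subseteq F_2\subseteq\cdots$ be finite sets with union $\mathbb Q_{>0}$. If every $F_j$ had a valid $(n-1)$-coloring, Lemma~\ref{lem:compact} would give one of $\mathbb Q_{>0}$. So some $F_j$ has none. Let $L$ be a common denominator of the elements of $F_j$. For an $(n-1)$-coloring $c$ of the positive integers, $x\mapsto c(Lx)$ has a monochromatic solution in $F_j$, and $L$ times it is a monochromatic solution for $c$.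
\end{proof}

This recovers, for $n\ge3$, Golowich's theorem (the Fox--Radoi\v{c}i\'{c} conjecture).

\subsection*{Rational vector spaces}
Equation \eqref{eq:E} and the notion of validity make sense for colorings of $V\setminus\{0\}$, where $V$ is any vector space over $\mathbb Q$.

\begin{corollary}\label{cor:vec}
Let $c$ be a valid $n$-coloring of $V\setminus\{0\}$. For each $w\in V\setminus\{0\}$ there is a bijection $\pi_w\colon\mathbb Z/n\mathbb Z\to\{1,\dots,n\}$ with $c(qw)=\pi_w(\nu(q))$ for all $q\in\mathbb Q\setminus\{0\}$.
\end{corollary}

\begin{proof}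
Apply Theorem~\ref{thm:B} to the valid coloring $q\mapsto c(qw)$.
\end{proof}

In dimension at least $2$ the bijections on different lines need not be related.

\begin{example}\label{ex:plane}
Let $\pi$ be any permutation of $\mathbb Z/n\mathbb Z$, and color $\mathbb Q^2\setminus\{0\}$ by $c(\xi,\eta)=\nu(\xi)$ if $\xi\ne0$ and $c(0,\eta)=\pi(\nu(\eta))$. With colors in $\mathbb Z/n\mathbb Z$, the bijection for $w=(1,0)$ is the identity and the bijection for $w=(0,1)$ is $\pi$. The coloring is valid. Given a monochromatic solution $x_i=(\xi_i,\eta_i)$, let $S$ be the set of $i$ with $\xi_i\neq0$. The numbers $\xi_i$ $(i\in S)$ have the same value of $\nu$ and $\sum_{i\in S}\alpha_i\xi_i=0$, so $S$ is empty by Lemma~\ref{lem:val}. Then all $\eta_i$ are nonzero, have the same value of $\nu$, and solve \eqref{eq:E}, contradicting Lemma~\ref{lem:val} again.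
\end{example}

\subsection*{The positive integers}
Corollary~\ref{cor:dor} passes from $\mathbb Q_{>0}$ to the positive integers, but Theorem~\ref{thm:A} does not.

\begin{example}\label{ex:integers}
Color the positive integers by $c(1)=n-1\bmod n$ and $c(m)=\nu(m)$ for $m\ge2$. Then $c(1)=c(2^{n-1})$, so $c$ is not $2$-adic, and the statement of the conjecture fails for $q=1$, $i=n-1$, $j=0$. Yet $c$ is valid. By Lemma~\ref{lem:val} a monochromatic solution must contain the entry $1$; its color is then $n-1$, so every entry other than $1$ is divisible by $2^{n-1}$. By Remark~\ref{rem:odd} with $m=1$, we have $x_{n-1}=1$ and $x_i\ge2^{n-1}$ for $i\le n-2$. Hence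
\[
2^{n-1}=\sum_{i\le n-2}2^ix_i\ge2^{n-1}(2^{n-1}-1)>2^{n-1},
\]
which is impossible.
\end{example}

\begin{thebibliography}{1}

\bibitem{RBC}
\emph{On Rado's Boundedness Conjecture},
\texttt{http://oa.las.ac.cn/\allowbreak oainone/\allowbreak service/\allowbreak workdown/\allowbreak RO202412250011824WH}.

\end{thebibliography}
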